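\title{A Lipschitz $2$-summing map that is not Lipschitz $2$-integral}

\begin{abstract}
Every $2$-summing linear operator is $2$-integral. We show that the Lipschitz analog fails: for $1\le p<q<\infty$ there is a map from a countable metric space into $\ell_q$ that is Lipschitz $p$-summing and not Lipschitz $p$-integral. For $1<q\le\infty$, every Lipschitz $2$-summing map into $\ell_q$ is Lipschitz $2$-integral if and only if $q\le 2$ or $q=\infty$. Along a sequence of $N$-point spaces the ratio of the two norms is at least $c_p(\log N/\log\log N)^{1/(2p)}$. The examples are inclusions of finite grids into normed spaces. The lower bound comes from extending a factorization from the grid to the solid cube and averaging coordinate increments there.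
\end{abstract}

\section{The question and the results}\label{sec:intro}

Banach spaces are real, and $1\le p<\infty$. Every metric space $Z$ carries a base point $0$. Its \emph{Lipschitz dual} $Z^{\#}$ is the Banach space of real-valued Lipschitz functions on $Z$ that vanish at $0$, normed by the Lipschitz constant $\operatorname{Lip}(\cdot)$, and $B_{Z^{\#}}$ is the unit ball of $Z^{\#}$. Let $X$ and $Y$ be metric spaces and let $T:X\to Y$ be a map, not assumed linear in any sense.

\begin{definition}\label{def:summing}
The \emph{Lipschitz $p$-summing norm} $\pi_p^L(T)$ is the smallest $C\in[0,\infty]$ such that for all finite sequences $(x_j)$, $(y_j)$ in $X$ and all positive weights $w_j$,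
\begin{equation}\label{eq:summing}
\sum_j w_j\,d(Tx_j,Ty_j)^p\le C^p\sup_{f\in B_{X^{\#}}}\sum_j w_j\,|f(x_j)-f(y_j)|^p .
\end{equation}
The map $T$ is \emph{Lipschitz $p$-summing} if $\pi_p^L(T)<\infty$.
\end{definition}

For a single pair the supremum equals $w\,d(x,y)^p$, attained at $f=d(\cdot,y)-d(0,y)$; hence $\operatorname{Lip}(T)\le\pi_p^L(T)$. For many pairs the right side of \eqref{eq:summing} records how well one Lipschitz function separates all pairs at once, and this can be much less than $\sum_j w_jd(x_j,y_j)^p$.

Let $J:Y\to(Y^{\#})^*$ be given by $J(y)(g)=g(y)$. The same choice of test function shows that $J$ is an isometric embedding. For a probability measure $\mu$ let $i_{\infty,p}:L_\infty(\mu)\to L_p(\mu)$ be the formal identity, which has norm one.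

\begin{definition}\label{def:integral}
A Lipschitz map $T:X\to Y$ is \emph{Lipschitz $p$-integral} if there are a probability measure $\mu$ and Lipschitz maps $A:X\to L_\infty(\mu)$ and $B:L_p(\mu)\to(Y^{\#})^*$ with $J\circ T=B\circ i_{\infty,p}\circ A$. The norm $I_p^L(T)$ is the infimum of $\operatorname{Lip}(A)\operatorname{Lip}(B)$ over all such factorizations, and $I_p^L(T)=\infty$ if there is none.
\end{definition}

The map $B$ takes values in $(Y^{\#})^*$ because $Y$ itself may be too poor: a Lipschitz map from the connected space $L_p(\mu)$ to a finite space is constant. One always has $\pi_p^L(T)\le I_p^L(T)$ (Proposition~\ref{prop:order}). In the simplest cases both norms equal $\operatorname{Lip}(T)$, and a point mass $\mu$, for which $L_\infty(\mu)=L_p(\mu)=\mathbb R$, suffices. If $Y=\mathbb R$, take $A=T$ and $B=J$. If $X=\{0,x\}$, take $A=d(\cdot,0)$ and let $B$ be the affine map with $B(0)=JT0$ and $B(d(x,0))=JTx$.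

For linear operators between Banach spaces, $\pi_p^L$ and $I_p^L$ coincide with the usual $p$-summing and $p$-integral norms, and there the case $p=2$ is special. Let $T:X\to Y$ be linear and $2$-summing, with norm $\pi_2(T)$. Pietsch's domination theorem gives a probability measure $\mu$ on the unit ball of $X^*$ with $\|Tx\|^2\le\pi_2(T)^2\int|x^*(x)|^2\,d\mu(x^*)$. Put $A(x)(x^*)=x^*(x)$. Then $i_{\infty,2}Ax\mapsto Tx$ extends to a linear operator $u$ of norm at most $\pi_2(T)$ on the closure $H$ of $i_{\infty,2}A(X)$ in $L_2(\mu)$, and $B=JuP$, with $P$ the orthogonal projection onto $H$, completes the factorization. This leads to the following question, posed in \cite{FJ}.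

\begin{quote}
\emph{Is every Lipschitz $2$-summing map between metric spaces Lipschitz $2$-integral?}
\end{quote}

The answer is known to be yes when $Y$ is a Hilbert space, and also when $Y$ is a Banach space with K.~Ball's Markov cotype $2$ property. Together with the linear case, this suggests a positive answer. On the other hand, for nonlinear $T$ the set $i_{\infty,2}A(X)$ is only a subset of $L_2(\mu)$, and there is no projection onto it. We show that the answer is no.

\begin{theorem}\label{thm:main}
Let $1\le p<q<\infty$. There are a countable metric space $X$ and a map $T:X\to\ell_q$ with $\pi_p^L(T)\le4^{1/p}$ that is not Lipschitz $p$-integral. The target $\ell_q$ may be replaced by any Banach space $Y$ that contains the spaces $\ell_q^n$ uniformly complemented: for some $\lambda<\infty$ and all $n$ there are linear maps $S_n:\ell_q^n\to Y$ and $P_n:Y\to\ell_q^n$ with $P_nS_n=\mathrm{id}$, $\|S_n\|\le1$ and $\|P_n\|\le\lambda$.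
\end{theorem}

The case $p=2$, $q=4$ gives a Lipschitz $2$-summing map into $\ell_4$ that is not Lipschitz $2$-integral.

\begin{theorem}\label{thm:class}
Let $1<q\le\infty$. Every Lipschitz $2$-summing map from a metric space into $\ell_q$ is Lipschitz $2$-integral if and only if $q\le2$ or $q=\infty$.
\end{theorem}

We do not settle the target $\ell_1$ for $p=2$.

\begin{theorem}\label{thm:quant}
Let $1\le p<\infty$. For each integer $m\ge2$, with $n=\lceil(4m^2)^p\rceil$, there is a map $T$ from a metric space with $N=(2m+1)^n$ points into an $n$-dimensional normed space such that $\pi_p^L(T)\le4^{1/p}$ and $I_p^L(T)\ge(m-1)/2$. Hence there is $c_p>0$ such that along this sequence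
\[
\frac{I_p^L(T)}{\pi_p^L(T)}\ \ge\ c_p\Big(\frac{\log N}{\log\log N}\Big)^{1/(2p)}
\qquad\text{for large }m .
\]
For $p=2$ the exponent is $1/4$.
\end{theorem}

We do not claim that the power of $\log N$ is sharp; Remark~\ref{rem:jls} gives a general upper bound of order $\log N$. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:cube} shows the idea on the square, Section~\ref{sec:grid} proves the main estimate, and Sections~\ref{sec:norms} and~\ref{sec:glue} derive the theorems from it.

\section{Extension and domination}\label{sec:tools}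

\subsection*{Base points and Banach targets}
The right side of \eqref{eq:summing} does not change when constants are added to $f$, so $\pi_p^L$ does not depend on base points. If $J$ and $J'$ correspond to base points $0$ and $0'$ of $Y$, then $Ug=g-g(0)$ is a linear isometry from the Lipschitz dual based at $0'$ onto the one based at $0$, and $J'(y)=U^*J(y)+J'(0)$. So $I_p^L$ does not depend on base points either. In a Banach space we use the origin.

If $Y$ is a Banach space, $Y^*$ is an isometric subspace of $Y^{\#}$. Restriction of functionals is therefore a linear map $\rho_Y:(Y^{\#})^*\to Y^{**}$ with $\|\rho_Y\|\le1$, and $\rho_YJ$ is the canonical embedding of $Y$ in $Y^{**}$. For a finite-dimensional $E=E^{**}$, a factorization $JT=B\,i_{\infty,p}A$ thus yields $T=B'\,i_{\infty,p}A$ with $B'=\rho_EB:L_p(\mu)\to E$ and $\operatorname{Lip}(B')\le\operatorname{Lip}(B)$.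

\subsection*{McShane's formula}
Let $M$ be a nonempty subset of a metric space $Z$ and let $g:M\to\mathbb R$ be $L$-Lipschitz. Put
\begin{equation}\label{eq:mcshane}
\tilde g(z)=\inf_{s\in M}\,[\,g(s)+L\,d(z,s)\,],\qquad z\in Z .
\end{equation}
For $s,s_0\in M$ we have $g(s)+Ld(z,s)\ge g(s_0)-Ld(s,s_0)+Ld(z,s)\ge g(s_0)-Ld(z,s_0)$. Hence $\tilde g$ is finite, and $\tilde g(s_0)=g(s_0)$ (take $z=s_0$). As a finite-valued infimum of $L$-Lipschitz functions, $\tilde g$ is $L$-Lipschitz. A Lipschitz map into $L_\infty(\nu)$ is, up to null sets, a family of Lipschitz functions indexed by the measure space $\Omega$, and \eqref{eq:mcshane} can be applied to each of them.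

\begin{lemma}\label{lem:ext}
Let $M$ be a finite nonempty subset of a metric space $Z$, let $\nu$ be a probability measure on $\Omega$, and let $A:M\to L_\infty(\nu)$ be $a$-Lipschitz. There is a jointly measurable function $\Phi:Z\times\Omega\to\mathbb R$ such that $\Phi(\cdot,\omega)$ is $a$-Lipschitz for every $\omega$, $\Phi(z,\cdot)$ is bounded for every $z$, and $\Phi(s,\cdot)=A(s)$ almost everywhere for every $s\in M$.
\end{lemma}

\begin{proof}
Choose bounded representatives $A(s)(\omega)$. There are finitely many pairs in $M$, so off one null set $\Omega_0$ we have $|A(s)(\omega)-A(s')(\omega)|\le a\,d(s,s')$ for all $s,s'\in M$. Put $\Phi(z,\omega)=\min_{s\in M}[A(s)(\omega)+a\,d(z,s)]$ for $\omega\notin\Omega_0$ and $\Phi(z,\omega)=0$ for $\omega\in\Omega_0$. A minimum of finitely many jointly measurable functions, each bounded in $\omega$, has the same two properties; the rest is McShane's formula.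
\end{proof}

\subsection*{Domination}
Upper bounds for $\pi_p^L$ come from averaging. Suppose that $f_\omega$ is a random $1$-Lipschitz function on $X$ such that, for all $x,y$ in a set $M\subset X$,
\begin{equation}\label{eq:dom}
d(Tx,Ty)^p\le C^p\,\mathbb E\,|f_\omega(x)-f_\omega(y)|^p .
\end{equation}
Then \eqref{eq:summing} holds for all $x_j,y_j\in M$: multiply by $w_j$, sum, and bound the expectation of $\sum_jw_j|f_\omega(x_j)-f_\omega(y_j)|^p$ by the supremum, using $f_\omega-f_\omega(0)\in B_{X^{\#}}$.

\begin{proposition}\label{prop:order}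
For every Lipschitz map $T:X\to Y$, $\pi_p^L(T)\le I_p^L(T)$.
\end{proposition}

\begin{proof}
Let $JT=B\,i_{\infty,p}A$ with $a=\operatorname{Lip}(A)$ and $b=\operatorname{Lip}(B)$. If $a=0$, then $T$ is constant. Otherwise, given $(x_j)$ and $(y_j)$, let $M$ be the set of these points and take $\Phi$ from Lemma~\ref{lem:ext} with $Z=X$. For $x,y\in M$ we have $d(Tx,Ty)^p\le b^p\int|\Phi(x,\omega)-\Phi(y,\omega)|^p\,d\mu(\omega)$, which is \eqref{eq:dom} with $f_\omega=\Phi(\cdot,\omega)/a$ and $C=ab$.
\end{proof}

Conversely, every summing map is dominated. By the Pietsch-type theorem of Farmer and Johnson \cite{FJ}, if $T$ is Lipschitz $p$-summing, there is a probability measure $\mu$ on the weak$^*$-compact set $B_{X^{\#}}$ with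
\begin{equation}\label{eq:pietsch}
d(Tx,Ty)^p\le\pi_p^L(T)^p\int|f(x)-f(y)|^p\,d\mu(f),\qquad x,y\in X .
\end{equation}
Let $A:X\to L_\infty(\mu)$, $A(x)(f)=f(x)$; this map is $1$-Lipschitz. Inequality \eqref{eq:pietsch} says that $u:i_{\infty,p}Ax\mapsto Tx$ is a well-defined $\pi_p^L(T)$-Lipschitz map from the subset $M=i_{\infty,p}A(X)$ of $L_p(\mu)$ into $Y$. So $T$ is Lipschitz $p$-integral whenever $Ju$ has a Lipschitz extension to $L_p(\mu)$.

\begin{proposition}\label{prop:linfty}
If $Y=\ell_\infty$ or $Y=\ell_\infty^n$, then $I_p^L(T)=\pi_p^L(T)$ for every Lipschitz map $T:X\to Y$ and every $1\le p<\infty$.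
\end{proposition}

\begin{proof}
Let $C=\pi_p^L(T)<\infty$. Extend each coordinate $u_j$ of $u$ to a $C$-Lipschitz function $\tilde u_j$ on $L_p(\mu)$ by \eqref{eq:mcshane}. Since $0=i_{\infty,p}A0\in M$, we have $|\tilde u_j(\varphi)-(T0)_j|\le C\|\varphi\|_{L_p}$ for all $j$, so $\tilde u=(\tilde u_j)$ takes values in $Y$; it is $C$-Lipschitz because the norm of $Y$ is the supremum over coordinates. With $B=J\tilde u$ we get $I_p^L(T)\le C$, and Proposition~\ref{prop:order} gives equality, also when $\pi_p^L(T)=\infty$.
\end{proof}

\begin{remark}\label{rem:jls}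
If $X$ has $N\ge2$ points, then $I_p^L(T)\le C(1+\log N)\,\pi_p^L(T)$ with an absolute constant $C$. Indeed, $M$ has at most $N$ points, and the theorem of Johnson, Lindenstrauss and Schechtman \cite{JLS} extends Lipschitz maps from $N$-point subsets of any metric space into any Banach space with the Lipschitz constant multiplied by $O(\log N)$; apply it to $Ju:M\to(Y^{\#})^*$.
\end{remark}

A counterexample must do more than defeat this extension problem for one measure $\mu$: Definition~\ref{def:integral} allows any measure and any map $A$, and all of them must be excluded.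

\section{Vertices and the solid cube}\label{sec:cube}

What all factorizations share is Lemma~\ref{lem:ext}. If $X$ is a finite subset of a larger space $Z$ and $T=B'\,i_{\infty,p}A$, then $A$ extends to $Z$ at no cost, so $T$ extends to a map $F(z)=B'(\Phi(z,\cdot))$ that is dominated, on all of $Z$, by an average over Lipschitz functions on $Z$. We look for a pair $X\subset Z$ where domination is cheap on $X$ and expensive on $Z$.

\subsection*{The square}
Take $p=1$, $Z=[0,1]^2$ and $X=\{0,1\}^2$, both with the metric $\|x-y\|_\infty$, and let $T:X\to\ell_\infty^2$ be the inclusion. All distances in $X$ equal $1$. The functions $x_1$, $x_2$ and the parity function $h$, with $h(0,0)=h(1,1)=0$ and $h(1,0)=h(0,1)=1$, are $1$-Lipschitz on $X$, and each pair of vertices is separated by exactly two of the three. A uniform choice among them gives $\mathbb E|f(x)-f(y)|=\frac23$ for $x\ne y$, so $\pi_1^L(T)\le\frac32$.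

Parity is useful because it changes by $1$ along every edge: at each vertex the increments in the two coordinate directions add up to $2$. This does not survive extension. Formula \eqref{eq:mcshane} gives
\[
\tilde h(s,t)=\min\{\max(s,t),\ \max(1-s,1-t)\},
\]
because the terms from $(1,0)$ and $(0,1)$ are at least $1$. Thus $\tilde h(1,t)-\tilde h(0,t)=(1-t)-t$, whose absolute value has mean $\frac12$, and by symmetry the mean increments in the two directions add up to $1$. No extension does better. A $1$-Lipschitz function $f$ on $Z$ has $|\partial_1f|+|\partial_2f|\le1$ almost everywhere (see the proof of Lemma~\ref{lem:incr}), so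
\[
\int_0^1|f(1,t)-f(0,t)|\,dt+\int_0^1|f(s,1)-f(s,0)|\,ds\le\int_Z\big(|\partial_1f|+|\partial_2f|\big)\le1 .
\]
Apply this to the functions $\Phi(\cdot,\omega)$ and integrate in $\omega$. With $K=\operatorname{Lip}(A)\operatorname{Lip}(B')$,
\[
\int_0^1\|F(1,t)-F(0,t)\|_\infty\,dt+\int_0^1\|F(s,1)-F(s,0)\|_\infty\,ds\le K .
\]
If $F$ were the identity of the square, the left side would be $2$, and we would get $K\ge2>\frac32$.

But $F$ agrees with the identity only at the vertices, and Proposition~\ref{prop:linfty} shows that here $I_1^L(T)\le\frac32$. One sees how $F$ escapes. Let $A=(x_1,x_2,h)$, into $L_\infty$ of three points of mass $\frac13$, let $B'$ be a $\frac32$-Lipschitz extension as in the proof of that proposition, and extend $A$ to $Z$ by $(x_1,x_2,\tilde h)$. The values at $(1,\frac12)$ and $(0,\frac12)$ differ by $(1,0,0)$, so $F$ brings these two midpoints within distance $\frac32\cdot\frac13=\frac12$ of each other.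

Three changes turn the model into a proof. The dimension $n$ becomes large, so that the gap $2:1$ between vertices and cube becomes of order $n:1$. The vertex set is replaced by a grid of side $2m$, so that the increments we test are long compared with the distance to the nearest grid point. And $\ell_\infty^n$ is replaced by a norm for which an extension $F$ with a moderate Lipschitz constant stays near the identity in an average coordinate.

\subsection*{The increment inequality}
Fix integers $m,n\ge1$. Let $Q=[0,2m]^n$ and $Q_i=\{u\in Q:u_i\le m\}$, let $\mathbb E_Q$ and $\mathbb E_{Q_i}$ denote averages with respect to Lebesgue measure, and let $e_1,\dots,e_n$ be the unit vectors.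

\begin{lemma}\label{lem:incr}
If $f:\mathbb R^n\to\mathbb R$ satisfies $|f(x)-f(y)|\le L\|x-y\|_\infty$ for all $x,y$, then
\[
\sum_{i=1}^n\mathbb E_{Q_i}|f(u+me_i)-f(u)|^p\le2\,m^pL^p .
\]
\end{lemma}

Each term alone can equal $m^pL^p$, as $f(x)=Lx_i$ shows; the point is that the sum of all $n$ terms is hardly larger.

\begin{proof}
By Rademacher's theorem, a Lipschitz function on $\mathbb R^n$ is differentiable almost everywhere. At a point $x$ of differentiability let $v_i=\operatorname{sgn}\partial_if(x)$. Then $\|v\|_\infty\le1$, so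
\[
\sum_i|\partial_if(x)|=\lim_{t\downarrow0}\frac{f(x+tv)-f(x)}t\le L,
\qquad\text{and hence}\qquad
\sum_i|\partial_if(x)|^p\le L^p .
\]
Set $\partial_if=0$ where the partial derivative does not exist; since $f$ is continuous, difference quotients may be taken along rational $t$, so $\partial_if$ is Borel. For every $u$ the function $t\mapsto f(u+te_i)$ is Lipschitz, hence the integral of its derivative, and H\"older's inequality gives
\[
|f(u+me_i)-f(u)|^p\le m^{p-1}\int_0^m|\partial_if(u+te_i)|^p\,dt .
\]
Fix the coordinates of $u$ other than $u_i=s$, let $\psi(r)$ be the value of $|\partial_if|^p$ when the $i$-th coordinate is $r$, and average over $s\in[0,m]$. For $r\in[0,2m]$ the set of $s\in[0,m]$ with $r-s\in[0,m]$ has length $m-|r-m|$, so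
\[
\frac1m\int_0^m\!\!\int_0^m\psi(s+t)\,dt\,ds=\int_0^{2m}\psi(r)\,\frac{m-|r-m|}m\,dr\le2m\cdot\frac1{2m}\int_0^{2m}\psi(r)\,dr .
\]
Averaging over the other coordinates gives $\mathbb E_{Q_i}|f(u+me_i)-f(u)|^p\le m^{p-1}\cdot2m\,\mathbb E_Q|\partial_if|^p$. Sum over $i$ and use the bound on $\sum_i|\partial_if|^p$.
\end{proof}

The average cannot be dropped: $f(x)=\|x\|_\infty$ at $u=0$ has $\sum_i|f(me_i)-f(0)|^p=nm^p$. Nor can it be taken over integer points: for odd $m$, the parity of $x_1+\dots+x_n$ is $1$-Lipschitz on $\mathbb Z^n$ and all its increments along $me_i$ have size $1$, so the sum is $n$, which exceeds $2m^p$ for large $n$.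

\section{The inclusion of a grid}\label{sec:grid}

Let $G=\{0,1,\dots,2m\}^n$, and let $X_{m,n}$ be $G$ with the metric $d(x,y)=n^{1/p}\|x-y\|_\infty$ and base point $0$. The factor $n^{1/p}$ is chosen so that the $1$-Lipschitz functions $n^{1/p}x_i$, averaged over $i$, reproduce $\|x-y\|_p^p$ exactly.

\begin{proposition}\label{prop:grid}
Let $E=(\mathbb R^n,\|\cdot\|)$ be a normed space and let $\alpha,\beta>0$ be such that
\begin{align}
\|z\|&\le(\|z\|_p^p+n)^{1/p} &&\text{for all }z\in\{-2m,\dots,2m\}^n\setminus\{0\},\tag{N1}\label{N1}\\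
|z_i|&\le\alpha\|z\| &&\text{for all }z\in\mathbb R^n\text{ and all }i,\tag{N2}\label{N2}\\
\tfrac1n\|z\|_1&\le\beta\,n^{-1/p}\|z\| &&\text{for all }z\in\mathbb R^n .\tag{N3}\label{N3}
\end{align}
Let $T:X_{m,n}\to E$, $Tx=x$. Then:
\begin{enumerate}
\item[(a)] $\pi_p^L(T)\le4^{1/p}$.
\item[(b)] If $\nu$ is a probability measure and $A:X_{m,n}\to L_\infty(\nu)$, $B':L_p(\nu)\to E$ are Lipschitz maps with $B'\,i_{\infty,p}A=T$, then
\begin{equation}\label{eq:lower}
\operatorname{Lip}(A)\operatorname{Lip}(B')\ \ge\ \frac{m-1}{\beta+2\alpha m}.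
\end{equation}
\end{enumerate}
Consequently $I_p^L(T)\ge(m-1)/(\beta+2\alpha m)$.
\end{proposition}

Condition \eqref{N1} is used only in (a). It bounds the norm above by what two families of functions can dominate: the coordinates give $\|z\|_p^p$, and random signs, which take over the role of parity, give the extra $n$. Conditions \eqref{N2} and \eqref{N3} are used only in (b) and bound the norm below: \eqref{N2} with small $\alpha$ makes it expensive to move in a single coordinate, and \eqref{N3} with $\beta$ small compared with $m$ keeps the extension near the identity. The conditions compete. Condition \eqref{N1} at $z=2me_i$ gives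
\[
\|e_i\|\le\big(1+n/(2m)^p\big)^{1/p}\le1+\frac{n^{1/p}}{2m},
\]
and \eqref{N2} at $z=e_i$ gives $\alpha\ge1/\|e_i\|$. So $\alpha$ can be small only if $n^{1/p}$ is large compared with $m$, and $\alpha m$ can stay bounded only if $n^{1/p}$ is at least of order $m^2$.

\begin{proof}[Proof of (a)]
The functions $f_i(x)=n^{1/p}x_i$ are $1$-Lipschitz on $X_{m,n}$. For $\varepsilon\in\{\pm1\}^G$ the function $h_\varepsilon(x)=\frac12n^{1/p}\varepsilon_x$ is $1$-Lipschitz, because its values differ by at most $n^{1/p}$ and distinct points of $X_{m,n}$ are at distance at least $n^{1/p}$. Choose $f$ at random: with probability $\frac12$ it is $f_i$ with $i$ uniform, and with probability $\frac12$ it is $h_\varepsilon$ with $\varepsilon$ uniform. For $x\ne y$ in $G$ and $z=x-y$, the signs $\varepsilon_x$ and $\varepsilon_y$ differ with probability $\frac12$, so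
\[
\mathbb E|f(x)-f(y)|^p=\frac12\cdot\frac1n\sum_in|z_i|^p+\frac12\cdot\frac n2\ \ge\ \frac14\big(\|z\|_p^p+n\big)\ \ge\ \frac14\|Tx-Ty\|^p
\]
by \eqref{N1}. This is \eqref{eq:dom} with $C=4^{1/p}$.
\end{proof}

\begin{proof}[Proof of (b)]
Put $a=\operatorname{Lip}(A)$, $b=\operatorname{Lip}(B')$ and $K=ab$. Apply Lemma~\ref{lem:ext} with $M=G$ and $Z=\mathbb R^n$ under the metric $n^{1/p}\|x-y\|_\infty$. Each function $\Phi(\cdot,\omega)$ is $L$-Lipschitz for $\|\cdot\|_\infty$, where $L=an^{1/p}$. Define $F:\mathbb R^n\to E$ by $F(x)=B'(\Phi(x,\cdot))$. Then $F(g)=g$ for $g\in G$, and since $\nu$ is a probability measure,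
\begin{equation}\label{eq:F}
\|F(x)-F(y)\|\le b\Big(\int|\Phi(x,\omega)-\Phi(y,\omega)|^p\,d\nu(\omega)\Big)^{1/p}\le Kn^{1/p}\|x-y\|_\infty .
\end{equation}

\emph{Step 1: $F$ is close to the identity in an average coordinate.} Let $x\in Q$ and choose $g\in G$ with $\|x-g\|_\infty\le\frac12$. By \eqref{eq:F}, $\|F(x)-g\|\le\frac12Kn^{1/p}$, and \eqref{N3} turns this into $\frac1n\|F(x)-g\|_1\le\frac12\beta K$. Since $\frac1n\|g-x\|_1\le\frac12$,
\begin{equation}\label{eq:close}
\tfrac1n\|F(x)-x\|_1\le\tfrac12(\beta K+1),\qquad x\in Q .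
\end{equation}

\emph{Step 2: the test quantity.} We want to say that the coordinate $F_i$ of $F$ grows by about $m$ along $me_i$, for most $i$. Estimate \eqref{eq:close} says nothing about a single coordinate; it controls the sum over all coordinates at one common point $x$. Increments from face to face, as in the square, would evaluate $F_i$ on a different null set for each $i$. We therefore use a quantity in which all coordinates are evaluated at the same uniform point of $Q$:
\[
\Delta=\frac1n\sum_{i=1}^n2\,\mathbb E_Q\big[F_i(x)\operatorname{sgn}(x_i-m)\big].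
\]
It is nevertheless an average of increments. Conditioned on $x_i<m$ the point $x$ is uniform on $Q_i$, conditioned on $x_i>m$ it is uniform on $Q_i+me_i$, and each event has probability $\frac12$. Hence
\begin{equation}\label{eq:cond}
2\,\mathbb E_Q\big[F_i(x)\operatorname{sgn}(x_i-m)\big]=\mathbb E_{Q_i}\big[F_i(u+me_i)-F_i(u)\big].
\end{equation}

\emph{Step 3: lower bound.} Identity \eqref{eq:cond} with $x_i$ in place of $F_i(x)$ gives $2\,\mathbb E_Q[x_i\operatorname{sgn}(x_i-m)]=m$. Writing $F_i(x)=x_i+(F_i(x)-x_i)$ and using \eqref{eq:close},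
\[
\Delta\ \ge\ m-2\,\mathbb E_Q\,\tfrac1n\|F(x)-x\|_1\ \ge\ m-\beta K-1 .
\]

\emph{Step 4: upper bound.} By \eqref{eq:cond}, \eqref{N2} and the first inequality in \eqref{eq:F}, followed by Jensen's inequality for the probability average $\frac1n\sum_i\mathbb E_{Q_i}$ and Tonelli's theorem,
\begin{align*}
\Delta&\le\alpha b\cdot\frac1n\sum_i\mathbb E_{Q_i}\Big(\int|\Phi(u+me_i,\omega)-\Phi(u,\omega)|^p\,d\nu(\omega)\Big)^{1/p}\\
&\le\alpha b\Big(\int\frac1n\sum_i\mathbb E_{Q_i}|\Phi(u+me_i,\omega)-\Phi(u,\omega)|^p\,d\nu(\omega)\Big)^{1/p}.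
\end{align*}
For each $\omega$, Lemma~\ref{lem:incr} bounds the integrand by $\frac1n\cdot2m^pL^p=2m^pa^p$. Thus $\Delta\le2^{1/p}\alpha mK\le2\alpha mK$. The Lipschitz bound in \eqref{eq:F} alone would give only $\alpha mKn^{1/p}$; the factorization through $i_{\infty,p}$ is what removes the factor $n^{1/p}$.

Steps 3 and 4 give $m-1\le(\beta+2\alpha m)K$, which is \eqref{eq:lower}. The bound on $I_p^L(T)$ follows by taking $B'=\rho_EB$, as in Section~\ref{sec:tools}.
\end{proof}

\section{Choosing the norm}\label{sec:norms}

Put $\tau=n^{1/p}/(2m)$. Two norms satisfy \eqref{N1} for evident reasons: $\|z\|_p$, and $\tau\|z\|_\infty$, which is at most $n^{1/p}$ when $\|z\|_\infty\le2m$. Each fails for a different reason.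

For $\|z\|_p$, H\"older's inequality $\|z\|_1\le n^{1-1/p}\|z\|_p$ gives \eqref{N3} with $\beta=1$, but \eqref{N2} needs $\alpha\ge1$, and \eqref{eq:lower} is below $\frac12$. Indeed $I_p^L(T)\le1$: with the uniform measure on $n$ points, take $Ax=n^{1/p}x$ and the isometry $B'\varphi=n^{-1/p}\varphi$ from $L_p$ onto $\ell_p^n$.

For $\tau\|z\|_\infty$, \eqref{N2} holds with $\alpha=1/\tau$, but \eqref{N3} at $z=(1,\dots,1)$ needs $\beta\ge2m$, and again \eqref{eq:lower} is below $\frac12$. Here $I_p^L(T)=\pi_p^L(T)\le4^{1/p}$ by Proposition~\ref{prop:linfty}.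

The first norm has the good $\beta$ and the second the good $\alpha$. Their maximum has both.

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Let $\|z\|=\max(\|z\|_p,\tau\|z\|_\infty)$. Condition \eqref{N1} holds because it holds for both norms, and \eqref{N2}, \eqref{N3} hold with $\alpha=1/\tau=2mn^{-1/p}$ and $\beta=1$ because the maximum dominates both. Proposition~\ref{prop:grid} gives $\pi_p^L(T)\le4^{1/p}$ and
\[
I_p^L(T)\ge\frac{m-1}{1+4m^2n^{-1/p}} .
\]
For $n=\lceil(4m^2)^p\rceil$ the denominator is at most $2$, so $I_p^L(T)\ge(m-1)/2\ge m/4$.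

The space $X_{m,n}$ has $N=(2m+1)^n$ points, so $\log N=n\log(2m+1)$. Since $2m+1\ge5>e$, we have $\log\log N\ge\log n\ge\log(4m^2)\ge\log(2m+1)$. Therefore $\log N/\log\log N\le n\le2(4m^2)^p$, that is, $(\log N/\log\log N)^{1/(2p)}\le2^{1/(2p)}\cdot2m$. Combined with $I_p^L(T)/\pi_p^L(T)\ge m/(4\cdot4^{1/p})$, this gives the claim with $c_p=2^{-3-5/(2p)}$.
\end{proof}

For Theorem~\ref{thm:main} the target must be $\ell_q^n$. A suitable multiple of $\|\cdot\|_q$ interpolates between the two extreme norms and keeps part of the advantage of each.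

\begin{corollary}\label{cor:lq}
Let $1\le p<q<\infty$ and $m\ge2$. There are $n=n(m)$ and a map $T_m:X_{m,n}\to\ell_q^n$ with $T_m(0)=0$ and $\pi_p^L(T_m)\le4^{1/p}$ such that $\operatorname{Lip}(A)\operatorname{Lip}(B')\ge(2m)^{p/q}/8$ whenever $T_m=B'\,i_{\infty,p}A$ with $\nu$ a probability measure and $A:X_{m,n}\to L_\infty(\nu)$, $B':L_p(\nu)\to\ell_q^n$ Lipschitz.
\end{corollary}

\begin{proof}
Let $\theta=\tau^{1-p/q}=n^{1/p-1/q}(2m)^{-(1-p/q)}$ and $\|z\|=\theta\|z\|_q$. From $\|z\|_q^q\le\|z\|_p^p\,\|z\|_\infty^{q-p}$ we get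
\[
\theta\|z\|_q\le\|z\|_p^{\,p/q}\,(\tau\|z\|_\infty)^{1-p/q}\le\max(\|z\|_p,\tau\|z\|_\infty),
\]
so \eqref{N1} follows from the same condition for the maximum. Condition \eqref{N2} holds with $\alpha=1/\theta$, since $|z_i|\le\|z\|_q$. H\"older's inequality gives $\frac1n\|z\|_1\le n^{-1/q}\|z\|_q=n^{-1/q}\theta^{-1}\|z\|$, which is \eqref{N3} with $\beta=n^{1/p-1/q}/\theta=(2m)^{1-p/q}$. Since $q>p$, we can choose $n$ with $n^{1/p-1/q}\ge(2m)^{2-p/q}$, that is, $\theta\ge2m$, so that $2\alpha m\le1\le\beta$. Then \eqref{eq:lower} is at least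
\[
\frac{m-1}{(2m)^{1-p/q}+1}\ \ge\ \frac{m/2}{2(2m)^{1-p/q}}=\frac{(2m)^{p/q}}8 .
\]
The map $z\mapsto\theta z$ is a linear isometry of $(\mathbb R^n,\theta\|\cdot\|_q)$ onto $\ell_q^n$; take $T_mx=\theta x$.
\end{proof}

The hypothesis $q>p$ makes $\alpha$ small, and $q<\infty$ makes $(2m)^{p/q}$ tend to infinity; at $q=p$ and $q=\infty$ the norm $\theta\|\cdot\|_q$ is one of the two extreme norms. For $p=2$, $q=4$ one may take $n=(2m)^6$; then $\theta=2m$, $\beta=\sqrt{2m}$, and the lower bound is $(m-1)/(\sqrt{2m}+1)$.

\section{Gluing, and the targets $\ell_q$}\label{sec:glue}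

On a finite space every map is Lipschitz $p$-integral (Remark~\ref{rem:jls}), so the grids must be combined into one infinite space. We need summing estimates to pass from the pieces to the whole, which a retraction onto each piece provides, and factorizations to pass from the whole to the pieces, which restriction of $A$ and the projections $P_n$ provide.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Y,S_n,P_n,\lambda$ be as in the statement; for $Y=\ell_q$ take the coordinate inclusions and projections, with $\lambda=1$. For each $k\ge1$ choose from Corollary~\ref{cor:lq} a map $T_k:X_k\to\ell_q^{n_k}$ for which the lower bound $(2m)^{p/q}/8$ is at least $4^k$. Let $X$ be the union of the finite spaces $X_k$ with their base points identified. Keep the metric of $X_k$ on $X_k$, and put $d(x,y)=d(x,0)+d(0,y)$ for $x,y$ in different pieces. This is the length of the shortest route through $0$, and $X$ is a countable metric space. Let $R_k:X\to X_k$ be the identity on $X_k$ and send all other points to $0$. It is $1$-Lipschitz: if $x\in X_k$ and $y\notin X_k$,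 then $d(R_kx,R_ky)=d(x,0)\le d(x,y)$. Define
\[
Tx=\sum_{k\ge1}2^{-k}S_{n_k}T_kR_kx .
\]
Since $T_k(0)=0$, at most one term is nonzero, and $Tx=2^{-k}S_{n_k}T_kx$ for $x\in X_k$.

\emph{$T$ is Lipschitz $p$-summing.} Fix $(x_j)$, $(y_j)$, $(w_j)$ and let $\sigma^p$ be the supremum in \eqref{eq:summing}. If $f\in B_{X_k^{\#}}$, then $f\circ R_k\in B_{X^{\#}}$, so the supremum for the pairs $(R_kx_j,R_ky_j)$ in $X_k$ is at most $\sigma^p$. By Minkowski's inequality, $\|S_{n_k}\|\le1$ and $\pi_p^L(T_k)\le4^{1/p}$,
\begin{align*}
\Big(\sum_jw_j\|Tx_j-Ty_j\|^p\Big)^{1/p}&\le\sum_k2^{-k}\Big(\sum_jw_j\|T_kR_kx_j-T_kR_ky_j\|^p\Big)^{1/p}\\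
&\le\sum_k2^{-k}4^{1/p}\sigma=4^{1/p}\sigma .
\end{align*}

\emph{$T$ is not Lipschitz $p$-integral.} Suppose that $JT=B\,i_{\infty,p}A$ as in Definition~\ref{def:integral}. Put $B_k=2^kP_{n_k}^{**}\rho_YB:L_p(\mu)\to(\ell_q^{n_k})^{**}=\ell_q^{n_k}$. Then $\operatorname{Lip}(B_k)\le2^k\lambda\operatorname{Lip}(B)$. Since $\rho_YJ$ is the canonical embedding and $P_{n_k}^{**}$ agrees with $P_{n_k}$ on $Y$, for $x\in X_k$ we have
\[
B_k\,i_{\infty,p}Ax=2^kP_{n_k}^{**}\rho_YJTx=2^kP_{n_k}Tx=P_{n_k}S_{n_k}T_kx=T_kx .
\]
This is a factorization of $T_k$ through $A|_{X_k}$, so $2^k\lambda\operatorname{Lip}(A)\operatorname{Lip}(B)\ge4^k$ for every $k$, which is impossible.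
\end{proof}

\begin{remark}\label{rem:compl}
The projections cannot be omitted. The space $\ell_\infty$ contains every $\ell_q^n$ isometrically, through $z\mapsto(\varphi_j(z))_j$ with $(\varphi_j)$ dense in the dual unit ball, and yet the conclusion fails for $Y=\ell_\infty$ by Proposition~\ref{prop:linfty}. The norm $\pi_p^L(T)$ depends only on distances in $T(X)$, whereas $I_p^L(T)$ depends on the ambient target.
\end{remark}

For the range $q\le2$ in Theorem~\ref{thm:class}, recall that the modulus of convexity of a Banach space is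
\[
\delta(\varepsilon)=\inf\Big\{1-\Big\|\frac{y+y'}2\Big\|:\ \|y\|\le1,\ \|y'\|\le1,\ \|y-y'\|\ge\varepsilon\Big\},
\]
and that it is of \emph{power type $2$} if $\delta(\varepsilon)\ge c\varepsilon^2$ for some $c>0$ and all $\varepsilon\in(0,2]$. The spaces $\ell_q$ with $1<q\le2$ have this property. Markov cotype $2$ enters only through two statements: the positive result quoted in Section~\ref{sec:intro}, and Ball's theorem \cite{Ball} that a Banach space with modulus of convexity of power type $2$ has Markov cotype $2$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]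
For $2<q<\infty$ the property fails by Theorem~\ref{thm:main} with $p=2$. For $1<q\le2$ the space $\ell_q$ has Markov cotype $2$ by Ball's theorem, so every Lipschitz $2$-summing map into it is Lipschitz $2$-integral. For $q=\infty$ apply Proposition~\ref{prop:linfty}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ball}
K.~Ball, \emph{Markov chains, Riesz transforms and Lipschitz maps}, GAFA \textbf{2} (1992).

\bibitem{FJ}
Farmer and Johnson, \emph{Lipschitz $p$-summing operators}, Proc. AMS \textbf{137} (2009);
\texttt{http://www.math.tamu.edu/\textasciitilde johnson/Lip-p-summing10.pdf}.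

\bibitem{JLS}
Johnson, Lindenstrauss and Schechtman, Israel J. Math. \textbf{54} (1986).

\end{thebibliography}
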